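# Kotzig's Nim with two step sizes on a circle of $3(m_1+m_2)$ locations

## 1. The guess "$3\nmid d$" on small circles

Here is a first guess about the game below: *the first player wins exactly when the two step sizes do not differ by a multiple of $3$.* We state the game, test the guess by hand, and see how far it survives.

**Definition (the game).** There are $n$ locations on a circle, numbered clockwise $0,1,\dots,n-1$. The game starts at location $0$, which is marked as occupied. Two step sizes $m_1,m_2$ are available to both players. The players alternate. A move goes from the current location $x$ to $x+m_1$ or $x+m_2$ modulo $n$. It must end on an unoccupied location, which then becomes occupied. A player with no legal move loses (normal play). This game is written $\Gamma\{m_1,m_2;n\}$. We write $\Gamma\in\mathcal N$ if the first ("next") player has a winning strategy, and $\Gamma\in\mathcal P$ if the second ("previous") player has one.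

The game is finite and has no draws, so by backward induction exactly one of $\Gamma\in\mathcal N$, $\Gamma\in\mathcal P$ holds. A practical consequence: a player who can always answer with a legal move wins, because the board runs out and it is the opponent who gets stuck. Call the first player $P_1$ and the second $P_2$.

The paper "On Kotzig's Nim" (http://www.kurims.kyoto-u.ac.jp/EMIS/journals/INTEGERS/papers/og6/og6.pdf) is the source of the following conjecture, which is one half of our guess.

**Conjecture.** Let $m_1\ge1$ and $d\ge1$ be integers, and let $m_2=m_1+d$ where $d\not\equiv0\bmod 3$. Then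
$$\Gamma\{m_1,m_1+d;3(m_1+m_2)\}\in\mathcal N .$$

**The case $\{1,2;9\}$, $d=1$.** $P_1$ moves to $2$. If $P_2$ moves to $4$, $P_1$ moves to $5$. Then $P_2$ goes to $6$ or $7$, and $P_1$ goes to $8$ in either case. Now $9\equiv0$ is occupied, so $P_2$ must go to $10\equiv1$. $P_1$ goes to $3$, and $P_2$ is stuck because $4$ and $5$ are occupied. If instead $P_2$ first moves to $3$, $P_1$ moves to $4$. Then $P_2$ goes to $5$ or $6$, and $P_1$ goes to $7$. Since $9\equiv 0$ is occupied, $P_2$ must go to $8$. $P_1$ goes to $10\equiv1$, and $P_2$ is stuck because $2$ and $3$ are occupied. So $\Gamma\{1,2;9\}\in\mathcal N$.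

**The case $\{1,3;12\}$, $d=2$.** $P_1$ moves to $1$. $P_2$ goes to $2$ or $4$, and $P_1$ to $5$. $P_2$ goes to $6$ or $8$, and $P_1$ to $9$. As $12\equiv0$ is occupied, $P_2$ must go to $10$; $P_1$ goes to $11$. From $11$ the only candidate for $P_2$ is $14\equiv2$. If he used $2$ before, he is stuck. Otherwise he used $4$; he goes to $2$, and $P_1$ goes to $3$. Now $4$ is occupied, so $P_2$ needs $6$. If he used $6$ before, he is stuck. Otherwise he used $8$; he goes to $6$, $P_1$ goes to $7$, and $8$ and $10$ are occupied. So $\Gamma\{1,3;12\}\in\mathcal N$.

**The case $\{1,4;15\}$, $d=3$.** Multiplication by $4$ permutes the residues modulo $15$, fixes $0$ and exchanges $1$ and $4$ (since $16\equiv1$), so we may assume that $P_1$ opens with step $1$. $P_2$ goes to $2$.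

* $P_1$ goes to $3$; $P_2$ to $7$. Then $P_1$ goes to $8$ or $11$, and $P_2$ to $12$. As $16\equiv1$ is occupied, $P_1$ goes to $13$; $P_2$ goes to $14$. Now $15\equiv0$ and $18\equiv3$ are occupied: $P_1$ is stuck.
* $P_1$ goes to $6$; $P_2$ to $10$; $P_1$ to $11$; $P_2$ to $12$. Then $P_1$ must go to $13$; $P_2$ goes to $14$. As $0$ is occupied, $P_1$ goes to $18\equiv3$; $P_2$ to $4$. $P_1$ goes to $5$ or $8$, and $P_2$ to $9$. Now $10$ and $13$ are occupied: $P_1$ is stuck.
* $P_1$ goes to $6$; $P_2$ to $10$; $P_1$ to $14$; $P_2$ to $18\equiv3$. If $P_1$ goes to $7$, $P_2$ goes to $11$; as $15\equiv0$ is occupied, $P_1$ goes to $12$, and $P_2$ to $13$. If $P_1$ goes to $4$, $P_2$ goes to $8$; $P_1$ goes to $9$ or $12$, and $P_2$ to $13$. In both cases $14$ and $17\equiv2$ are occupied: $P_1$ is stuck.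

So $\Gamma\{1,4;15\}\in\mathcal P$. The guess fits so far.

**The case $\{3,6;27\}$, where the guess breaks.** Here $d=3$. But only multiples of $3$ can be reached, and division by $3$ turns the game into $\Gamma\{1,2;9\}$, which is in $\mathcal N$. So the relevant number must be $d'=d/\gcd(m_1,m_2)$. The repaired guess would be "$\mathcal N$ exactly when $3\nmid d'$". It also fails, at $\{1,7;24\}$ with $d'=6$, which lies in $\mathcal N$ by part (a) in Section 8. The parity of $d'$ matters too. Note that $d$ alone decides nothing: $\{2,8;30\}$ also has $d=6$, but it is $\{1,4;15\}$ in disguise and lies in $\mathcal P$. The correct statement is this.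

**Theorem 1.** Let $1\le m_1<m_2$, $g=\gcd(m_1,m_2)$, $d'=(m_2-m_1)/g$. Then
$$\Gamma\{m_1,m_2;3(m_1+m_2)\}\in\mathcal P\iff d'\equiv3\pmod 6,$$
and otherwise the game is in $\mathcal N$.

The Conjecture follows and is true: $d'$ divides $d$, so $3\nmid d$ gives $3\nmid d'$, hence $d'\not\equiv3\pmod6$.

## 2. Complementary replies last for two laps

In the two $\mathcal N$-examples the winner often answered a step with the *other* step, so that the pair of moves covers $s=m_1+m_2$. This is the natural strategy to try. The trouble is that the circle has length exactly $3s$.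

Suppose $P_1$ opens with the step $m$, writes $\bar m$ for the other step, and answers complementarily. After moves $1,3,5$ he is at $m,\ m+s,\ m+2s$. On move $6$, $P_2$ cannot play $\bar m$, because that leads to $m+2s+\bar m=3s\equiv0$. So he plays $m$. The complementary answer $\bar m$ on move $7$ would lead to $m+3s\equiv m$, which is occupied. The rule is dead at move $7$. If $P_2$ tries the rule, he is at $s$, $2s$ after moves $2,4$, and on move $6$ he would land on $3s\equiv0$. His rule is dead at move $6$.

So complementary replies give an opening of about six moves and nothing more. What we need is a way to see which locations are still available later on. For that we stop recording the location and record two other numbers.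

## 3. Time and column

The purpose of this section is to turn "is this location occupied?" into a statement about a walk on the integers.

All reachable locations are multiples of $g$, and $g$ divides $3(m_1+m_2)$. Dividing by $g$ gives an isomorphic game with steps $m_1/g,m_2/g$ on $3(m_1/g+m_2/g)$ locations and the same $d'$. So **from now on $\gcd(m_1,m_2)=1$.**

**Definition (signs, time, column).** Call one step size "$+$", of size $p$, and the other "$-$", of size $q$, so $\{p,q\}=\{m_1,m_2\}$. Put
$$s=p+q\ge3,\qquad n=3s,\qquad \kappa=q-p,\qquad |\kappa|=d'.$$
After $t$ moves, $i$ of them $+$ and $j$ of them $-$, the number $t=i+j$ is the *time* and $\delta(t)=i-j\in\mathbb Z$ is the *column*.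

We have $s\equiv\kappa\pmod2$ and $\delta(t)\equiv t\pmod 2$. Player $P_1$ moves at even times, hence in even columns; $P_2$ moves in odd columns. Interchanging the names $+$ and $-$ is called a *flip*; it negates all columns and replaces $\kappa$ by $-\kappa$.

**Lemma 1.** The positions at times $t_1<t_2$ are the same location if and only if for some $l\in\mathbb Z$
$$\delta(t_2)-\delta(t_1)=ls\quad\text{and}\quad t_2-t_1\equiv l\kappa\pmod 6. \tag{1}$$

*Proof.* Let $x,y$ be the numbers of pluses and minuses between the two times. The locations agree iff $xp+yq=3k(p+q)$ for some $k\in\mathbb Z$, that is, $(x-3k)p=-(y-3k)q$. Since $\gcd(p,q)=1$, this holds iff $x=3k+lq$ and $y=3k-lp$ for some $k,l\in\mathbb Z$. Then $x-y=l(p+q)=ls$ and $x+y=6k+l(q-p)=6k+l\kappa$. Conversely, these two equations determine $x$ and $y$, and $x=3k+lq$, $y=3k-lp$ solves them. Since $x-y=\delta(t_2)-\delta(t_1)$ and $x+y=t_2-t_1$, this is (1). $\square$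

We speak of a *collision with $l$*. A collision with $l=0$ means: same column, times congruent modulo $6$. Collisions with $l\ne0$ are *wrap collisions*; they need two columns at distance at least $s$.

**Example.** In $\Gamma\{1,2;9\}$ let $+$ be the step $2$ and $-$ the step $1$, so $s=3$, $\kappa=-1$. One play of Section 1 was $0,2,4,5,6,8,1,3$, with columns $0,1,2,1,0,1,2,3$. At time $7$ the player $P_2$ is stuck. The move $-$ would reach column $2$ at time $8$, colliding with column $2$ at time $2$ ($l=0$; both are location $4$). The move $+$ would reach column $4$ at time $8$, colliding with column $1$ at time $3$: the columns differ by $3=s$ and $8-3=5\equiv\kappa\pmod6$ (both are location $5$).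

**Definition (full column).** Column $C$ is *full* if it has been visited at three times that are distinct modulo $6$.

**Fact 2.** If column $C$ is full, then column $C+s$ can never be entered afterwards.

*Proof.* An arrival in column $C+s$ at time $T$ has $T\equiv C+s\pmod2$, so $T-\kappa\equiv C+s-\kappa\equiv C\pmod2$. The three visiting times also have the parity of $C$, so modulo $6$ they exhaust the residues of that parity. One of them is therefore $\equiv T-\kappa\pmod6$, and Lemma 1 with $l=1$ gives a collision. $\square$

**Example.** In $\Gamma\{1,3;12\}$ let $+$ be the step $1$ and $-$ the step $3$, so $s=4$, $\kappa=2$. The opening $0,1,4,5,8,9,10$ has columns $0,1,0,1,0,1,2$. Column $0$ is full (times $0,2,4$), so column $4$ is closed forever. After $P_1$'s move to $11$ (column $3$, time $7$), $P_2$'s move $+$ would indeed land on $12\equiv0$.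

## 4. Plays that drift by two in every six moves

This section deals with $l=0$. It shows that once six moves have a net drift of $+2$, the walk drifts upward for the rest of the game, and that legality is then decided by where the last two minuses were played.

**Definition (positive play, state).** A play of at least $6$ moves is *positive* if exactly four of its first six moves are $+$, so $\delta(6)=2$. At a time $t\ge6$ let $j>i$ be the move numbers of the last two minuses so far, and put
$$u=t+1-j,\qquad v=t+1-i .$$
The pair $(u,v)$ is the *state*; $1\le u<v$.

So $u=1$ means that the last move was $-$. For example, the opening $-++-++$ has minuses on moves $1$ and $4$, so at $t=6$ its state is $(7-4,7-1)=(3,6)$. A move $+$ changes $(u,v)$ to $(u+1,v+1)$; a move $-$ changes it to $(1,u+1)$.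

**Lemma 3.** In a legal positive play, for $t\ge6$:

1. $\delta(t)\ge\delta(t-6)+2$.
2. As far as collisions with $l=0$ are concerned, $+$ is always permitted, and $-$ is permitted iff $v\ge6$. In every permitted case the new column is at least $2$ more than the column six time units earlier.

*Proof.* Let $w(r)=\delta(r)-\delta(r-6)$ for $r\ge6$. It is a sum of six signs, so it is even. Passing from $r$ to $r+1$ adds one sign and drops one, so it changes by $0$ or $\pm2$. It is never $0$ in a legal play, by Lemma 1 with $l=0$. Since $w(6)=2$, it can never get past $0$, so $w\ge2$ always. This is item 1, and it says that the last six moves contain at most two minuses.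

Now consider a candidate move at time $t$, and let $w'$ be the resulting value of $w$ at time $t+1$: the sum of the last five moves and the candidate. The last five moves contain at most two minuses, so their sum is at least $1$, and a candidate $+$ gives $w'\ge2$. For a candidate $-$, note that the last five moves are those numbered $t-4,\dots,t$, so the minus numbered $i$ is among them iff $v\le5$. If $v\ge6$, they contain at most one minus, their sum is at least $3$, and $w'\ge2$. If $v\le5$, they contain exactly two minuses, their sum is $1$, $w'=0$, and the move collides with the position at time $t-5$.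

Finally, suppose $w'\ge2$, and let $r\le t-5$ be any earlier time with $r\equiv t+1\pmod6$. By item 1, $\delta(t-5)\ge\delta(r)$, so $\delta(t+1)-\delta(r)\ge2$, and there is no collision with $l=0$. $\square$

## 5. Only two columns can block the way ahead

Now we control the wrap collisions. The walk drifts upward, so the lowest columns are visited only during the opening, and these are the ones that matter when the walk reaches columns near $s$.

Fix a legal positive play and put $\mu=\min_{0\le r\le5}\delta(r)$. By Lemma 3, every column occupied at a time $\ge6$, and every column reached by a move permitted in item 2, is at least $\mu+2$. So columns $\mu$ and $\mu+1$ are visited only at times $\le5$.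

Let $S\in\{\mu+s,\mu+s+1\}$, and suppose that all columns visited so far are $\le S$. Consider a candidate arrival, permitted by Lemma 3, at a time $T\ge7$ in a column $C$ with $\mu+2\le C\le S$. All columns lie in an interval of length at most $s+1<2s$, so only $l\in\{0,1,-1\}$ can occur, and $l=0$ is excluded by Lemma 3. For $l=-1$ the earlier column would be $C+s\ge\mu+s+2>S$, which has not been visited. For $l=1$ the earlier column is $C-s$, which must be $\ge\mu$; so $C\in\{\mu+s,\mu+s+1\}$ and $C-s\in\{\mu,\mu+1\}$. By Lemma 1 this collision occurs exactly when $C-s$ was visited at a time $r$ with $T\equiv r+\kappa\pmod6$. In that case the arrival is *wrap-blocked*; otherwise column $C$ is *open* at time $T$.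

**Rule (L).** While all columns are $\le S$, from a column $\le S$ at a time $\ge6$: the move $+$ (from a column $<S$) is legal iff its arrival is open; the move $-$ is legal iff $v\ge6$ and its arrival is open. Only arrivals in columns $\mu+s$ and $\mu+s+1$ can be wrap-blocked. Column $C\in\{\mu+s,\mu+s+1\}$ is wrap-blocked exactly at the times $T\equiv r+\kappa\pmod6$, where $r$ runs over the times at which column $C-s$ was visited.

Arrivals in $C$ happen only at times $T\equiv C\pmod2$, so there are three relevant residues modulo $6$. Statements such as "open only at" refer to times of this parity.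

After the opening, then, the game depends only on three things: the time modulo $6$, the state $(u,v)$, and the distance to a wall at column $S$ which is open at certain times modulo $6$. We look for strategies that use only these data.

## 6. Five games against the wall

**Common setting.** A legal positive play has reached a time $t_0\in\{6,7\}$. The player to move is called $Z$, the opponent $W$. All columns so far are $\le S$, where $S\in\{\mu+s,\mu+s+1\}$. The *phase* $\theta$ is $t$ minus a constant, modulo $6$. "Open at phase $\varphi$" means that arrivals at phase $\varphi$ are open, and such statements concern arrivals at times $>t_0$. In Lemmas C, D and E we also assume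

**(H)** no legal move from column $S$ to column $S+1$ ever occurs.

In each lemma we give an invariant for the positions with $Z$ to move and prescribe a move for $Z$. It holds at the start. When it holds, the prescribed move is legal, and the invariant holds again after every legal reply of $W$. So $Z$ always has a move, and $Z$ wins because the board is finite. Rule (L) needs all columns to stay $\le S$. In Lemmas A and B the strategy ensures this (a player in column $S$ is always $Z$, who then plays $-$); in Lemmas C, D, E it is (H) that does.

The bookkeeping for two consecutive moves, from the state $(u,v)$ in column $\delta$, is always the same: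

| $Z$, then $W$ | new state | new column | needed for $W$'s move |
|---|---|---|---|
| $+,+$ | $(u+2,v+2)$ | $\delta+2$ | |
| $+,-$ | $(1,u+2)$ | $\delta$ | $v\ge5$ |
| $-,+$ | $(2,u+2)$ | $\delta$ | |
| $-,-$ | $(1,2)$ | $\delta-2$ | $u\ge5$ |

The last column records that $W$'s minus requires second entry $\ge6$ at his turn. "$W$ only $+$" means that this fails. Also $v\ge u+1\ge2$ always. We write $\theta{:}\,(u,v)$ for phase and state with $Z$ to move.

There are two kinds of ending. In A and B it is $W$ who can step into $S$, and then $Z$ must be able to turn back with $-$. In C, D, E it is $Z$ who steps into $S$, where $W$ cannot go on and can at best turn back.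

### Lemma A

**Lemma A.** $Z$ moves at even phases, in columns $\equiv S\pmod2$. Column $S$ is open only at phase $0$; columns $<S$ are always open. At the start $\delta\le S-2$, $u\ge2$, and the position is *good*, which means:

* at $\theta=0$: not ($u\ge3$ and $v=5$);
* at $\theta=2$: not ($u=1$ and $v\ge5$);
* at $\theta=4$: $v\ne3$.

Then $Z$ wins.

*Where the conditions come from.* The disaster is to sit in $S$ at phase $0$ with $v\le5$, unable to turn back. One gets there by $+,+$ from phase $4$, so $v=3$ at phase $4$ is dangerous. That state arises by $+,-$ from phase $2$ with $u=1$, $v\ge5$. This in turn arises by $+,-$ from phase $0$ with $u\ge3$, $v\ge5$; if $v\ge6$ there, $Z$ can play $-$ instead, so only $v=5$ is bad.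

**Strategy.** Play $-$ if $\theta=0$ and $v\ge6$; otherwise play $+$.

**Invariant.** The position is good, and if $\delta=S$ then $\theta=0$ and $v\ge6$.

**Step 1: the prescribed move is legal.** If $+$ is prescribed then $\delta\ne S$, so $\delta\le S-2$ by parity, and $+$ leads to a column $\le S-1$. A prescribed $-$ has $v\ge6$ and also leads to a column $\le S-1$. These columns are open. Since $Z$ leaves $W$ in a column $\le S-1$, $W$'s reply ends in a column $\le S$.

**Step 2: good positions stay good.**

* $\theta=0$, $v\ge6$, $Z$ plays $-$. After $W+$: $2{:}\,(2,u+2)$, good since the first entry is not $1$. After $W-$: $2{:}\,(1,2)$, good.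
* $\theta=0$, $v\le5$, $Z$ plays $+$. Goodness gives $u\le2$ or $v\le4$. After $W+$: $2{:}\,(u+2,v+2)$ with $u+2\ne1$, good. $W-$ needs $v=5$, hence $u\le2$: $2{:}\,(1,u+2)$ with $u+2\le4$, good.
* $\theta=2$, $Z$ plays $+$. After $W+$: $4{:}\,(u+2,v+2)$ with $v+2\ge4$, good. $W-$ needs $v\ge5$, so $u\ge2$ by goodness: $4{:}\,(1,u+2)$ with $u+2\ge4$, good.
* $\theta=4$, $Z$ plays $+$. After $W+$: $0{:}\,(u+2,v+2)$ with $v+2\ne5$, good. After $W-$: $0{:}\,(1,u+2)$, good because the first entry is $1$.

**Step 3: the condition on column $S$ persists.** $W$ can enter $S$ only at phase $0$. Two moves earlier $Z$ was at phase $4$, so by the invariant not in $S$; hence $Z$ was in $S-2$ and both moves were $+$. If $(u,v)$ was the state at phase $4$, the new one is $(u+2,v+2)$, and we need $v\ge4$. Goodness gives $v\ne3$. If $v=2$, the state was $(1,2)$. Since $u\ge2$ at the start, this was not the position at $t_0$, so $Z$ had moved at phase $2$ two moves before. But the state $(1,2)$ says that the last two moves were both $-$, while at phase $2$ the strategy plays $+$. So $v\ge4$ and $v+2\ge6$. $\square$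

### Lemma B

**Lemma B.** $Z$ moves at even phases, in columns $\equiv S\pmod 2$. Column $S$ is open at phases $2$ and $4$ and not at phase $0$; columns $<S$ are always open. At the start $u\ge2$, the position is *good*, and either $\delta\le S-2$, or $\delta=S$ with $\theta=4$, $2\le u\le4$, $v\ge6$. Here good means:

* at $\theta=0$: $u\ge2$ and $v\ge4$;
* at $\theta=2$: ($u\le2$ and $v\ne3$) or ($u\ge4$ and $v\ge6$);
* at $\theta=4$: $v\le4$ or ($2\le u\le4$ and $v\ge6$).

Then $Z$ wins.

*What is new.* If $W$ enters $S$ at phase $2$ and $Z$ turns back, $W$ can enter $S$ again at phase $4$, and $Z$ must turn back a second time. After $-,+$ the state is $(2,u+2)$, so the second minus needs $u\ge4$ at phase $2$. A third time is impossible, because $S$ is closed at phase $0$.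

**Strategy.** Play $-$ if ($\theta=2$, $u\ge4$, $v\ge6$) or ($\theta=4$, $2\le u\le4$, $v\ge6$); otherwise play $+$.

**Invariant.** The position is good, and if $\delta=S$ then $\theta\ne0$ and $-$ is prescribed.

**Step 1: the prescribed move is legal.** As in Lemma A: $+$ is played only from $\delta\le S-2$, $-$ only with $v\ge6$, both lead to columns $\le S-1$, which are open, and $W$'s reply ends in a column $\le S$.

**Step 2: good positions stay good.**

* $\theta=0$, $Z$ plays $+$. After $W+$: $2{:}\,(u+2,v+2)$ with $u+2\ge4$, $v+2\ge6$, good. After $W-$: $2{:}\,(1,u+2)$ with $u+2\ge4$, so its second entry is not $3$, good.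
* $\theta=2$, $u\le2$, $v\ne3$, $Z$ plays $+$. After $W+$: $4{:}\,(u+2,v+2)$ with $3\le u+2\le4$ and $v+2\ne5$. Either $v+2\le4$ or $v+2\ge6$, so it is good. After $W-$: $4{:}\,(1,u+2)$ with $u+2\le4$, good.
* $\theta=2$, $u\ge4$, $v\ge6$, $Z$ plays $-$. After $W+$: $4{:}\,(2,u+2)$ with $u+2\ge6$, good. After $W-$: $4{:}\,(1,2)$, good.
* $\theta=4$, $v\le4$, $Z$ plays $+$. $W$ only $+$: $0{:}\,(u+2,v+2)$ with $u+2\ge3$, $v+2\ge4$, good.
* $\theta=4$, $2\le u\le4$, $v\ge6$, $Z$ plays $-$, giving $(1,u+1)$ with $u+1\le5$. $W$ only $+$: $0{:}\,(2,u+2)$ with $u+2\ge4$, good.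

**Step 3: the condition on column $S$ persists.** $W$ can enter $S$ only at phase $2$ or $4$.

Suppose he enters at phase $2$. Two moves earlier $Z$ was at phase $0$, so not in $S$; hence both moves were $+$ from $S-2$. From $u\ge2$, $v\ge4$ the new state has first entry $\ge4$ and second entry $\ge6$, so $-$ is prescribed.

Suppose he enters at phase $4$. Two moves earlier $Z$ was at phase $2$. If $Z$ played $-$ there, then $u\ge4$ and the new state is $(2,u+2)$ with $u+2\ge6$, so $-$ is prescribed. If $Z$ played $+$, it was from $S-2$ with $u\le2$ and $v\ne3$. If $v=2$, the state was $(1,2)$, which is not the start (there $u\ge2$), so $Z$ had moved at phase $0$ two moves before. The last two moves were both $-$, but at phase $0$ the strategy plays $+$, a contradiction. So $v\ge4$, and the new state $(u+2,v+2)$ has $3\le u+2\le4$, $v+2\ge6$; again $-$ is prescribed. $\square$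

### Lemma C

**Lemma C.** $Z$ moves at odd phases, in columns $\equiv S-1\pmod2$. Column $S$ is open at phase $0$; columns $<S$ are always open; (H) holds. At the start $\theta=5$, $u\ge2$, $v=4$, $\delta\le S-1$. Then $Z$ wins.

*The plan.* If $Z$ steps into $S$ at phase $0$ with $v=4$ just before, then $W$ faces second entry $5$ and cannot turn back, and (H) stops him from going on. So $Z$ arranges to have $v=4$ at every phase $5$.

**Invariant and moves**, with $\delta\le S-1$ throughout:

* $\theta=5$: $u\ge2$, $v=4$; play $+$.
* $\theta=1$: $u\ge4$, $v\ge6$; play $-$.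
* $\theta=3$: either $u=2$, $v\ge6$, and play $-$; or $(u,v)=(1,2)$ with $\delta\le S-3$, and play $+$.

**Step 1: legality.** At $\theta=5$ the move $+$ arrives at phase $0$ in a column $\le S$, which is open. The other moves lead to columns $\le S-2$, and the minuses have $v\ge6$.

**Step 2: the invariant persists.**

* $\theta=5$: the state becomes $(u+1,5)$, $W$ only $+$. If the column is now $S$, $W$ is stuck by (H). Otherwise it is $\le S-2$, and $W+$ gives $1{:}\,(u+2,6)$ with $u+2\ge4$ in a column $\le S-1$.
* $\theta=1$: the state becomes $(1,u+1)$. After $W+$: $3{:}\,(2,u+2)$ with $u+2\ge6$, column $\delta\le S-1$. After $W-$: $3{:}\,(1,2)$ in column $\delta-2\le S-3$.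
* $\theta=3$, $u=2$, $v\ge6$: the state becomes $(1,3)$, $W$ only $+$: $5{:}\,(2,4)$, column $\delta$.
* $\theta=3$, $(1,2)$: the state becomes $(2,3)$, $W$ only $+$: $5{:}\,(3,4)$, column $\delta+2\le S-1$. $\square$

### Lemma D

**Lemma D.** $Z$ moves at even phases, in columns $\equiv S-1\pmod2$. Column $S$ is open at phases $3$ and $5$; column $S-1$ may be arbitrarily wrap-blocked; columns $<S-1$ are always open; (H) holds. At the start $\delta\le S-1$ and the following invariant holds. Then $Z$ wins.

**Invariant and moves**, with $\delta\le S-1$ throughout:

* $\theta=2$: $u=2$ or $(u,v)=(1,2)$; play $+$.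
* $\theta=4$: $v=4$ or ($u\ge4$ and $v\ge5$); play $+$.
* $\theta=0$: $v\ge6$; play $-$.

*The plan.* $Z$ may step into $S$ at phase $3$. If $W$ then turns back, the state is $(1,4)$, so $Z$ steps into $S$ again at phase $5$ and $W$ faces second entry $5$.

**Step 1: legality and columns.** The moves $+$ arrive at phases $3$ and $5$ in a column $\le S$ with the parity of $S$, so either in $S$, open then, or in a column $\le S-2$. The move $-$ has $v\ge6$ and leads to a column $\le S-2$. By parity $Z$ never enters $S-1$. After $Z$'s move the column is $\equiv S\pmod2$ and $\le S$, so by (H) $W$'s reply leads to a column $\le S-1$.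

**Step 2: the invariant persists.**

* $\theta=2$, $(1,2)$: the state becomes $(2,3)$, $W$ only $+$: $4{:}\,(3,4)$.
* $\theta=2$, $(2,v)$, so $v\ge3$: the state becomes $(3,v+1)$. After $W+$: $4{:}\,(4,v+2)$ with $v+2\ge5$. After $W-$: $4{:}\,(1,4)$.
* $\theta=4$, $v=4$: the state becomes $(u+1,5)$, $W$ only $+$: $0{:}\,(u+2,6)$.
* $\theta=4$, $u\ge4$, $v\ge5$: after $W+$: $0{:}\,(u+2,v+2)$ with $v+2\ge7$. After $W-$: $0{:}\,(1,u+2)$ with $u+2\ge6$.
* $\theta=0$: the state becomes $(1,u+1)$. After $W+$: $2{:}\,(2,u+2)$. After $W-$: $2{:}\,(1,2)$. $\square$

### Lemma E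

**Lemma E.** $Z$ moves at even phases, in columns $\equiv S-1\pmod2$. Column $S$ is open at phase $5$; column $S-1$ is not open at phase $2$; columns $<S-1$ are always open; (H) holds. At the start $\theta\in\{0,4\}$, $\delta\le S-1$, and the following invariant holds. Then $Z$ wins.

**Invariant and moves**, with $\delta\le S-1$ throughout:

* $\theta=0$: $v\ne5$, and if $v\le4$ then $\delta\le S-3$. Play $-$ if $v\ge6$, and $+$ if $v\le4$.
* $\theta=2$: $u\ge2$ or $(u,v)=(1,2)$; and $\delta\le S-3$. Play $+$.
* $\theta=4$: $v\ge4$; not ($u=3$ and $v\ge5$); and if $\delta=S-1$ and $v\ge5$ then $u\ge4$. Play $+$.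

*The plan.* Only phase $5$ is available for stepping into $S$, so $Z$ must not stand in $S-1$ needing a plus at phases $0$ or $2$. At phase $2$ the wall itself helps: $W$ cannot put $Z$ into $S-1$ then. At phase $0$ the invariant provides $v\ge6$ in $S-1$, so that $Z$ can step back.

**Step 1: legality and columns.** From $\theta=4$, $Z$ arrives at phase $5$ in a column $\le S$ with the parity of $S$; this is open. All other moves of $Z$ lead to columns $\le S-2$, and the minuses have $v\ge6$. By (H), after $W$'s reply the column is $\le S-1$. Since $t_0$ has phase $0$ or $4$, every position at phase $2$ with $Z$ to move is reached by a move of $W$ at a time $>t_0$. Column $S-1$ is not open at phase $2$, so $\delta\ne S-1$ there, and by parity $\delta\le S-3$. This part of the invariant is therefore automatic at $\theta=2$.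

**Step 2: the invariant persists.**

* $\theta=0$, $v\ge6$: the state becomes $(1,u+1)$. After $W+$: $2{:}\,(2,u+2)$. After $W-$: $2{:}\,(1,2)$.
* $\theta=0$, $v\le4$: the state becomes $(u+1,v+1)$ with $v+1\le5$, $W$ only $+$: $2{:}\,(u+2,v+2)$ with $u+2\ge3$.
* $\theta=2$, $u\ge2$: after $W+$: $4{:}\,(u+2,v+2)$ with $u+2\ge4$, $v+2\ge5$; all three conditions hold. After $W-$: $4{:}\,(1,u+2)$ with $u+2\ge4$, in the same column $\delta\le S-3$; all three conditions hold.
* $\theta=2$, $(1,2)$: the state becomes $(2,3)$, $W$ only $+$: $4{:}\,(3,4)$. Here $v=4$, so the second and third conditions are void.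
* $\theta=4$: after $W+$: $0{:}\,(u+2,v+2)$ with $v+2\ge6$. The reply $W-$ needs $v\ge5$, so $u\ne3$: $0{:}\,(1,u+2)$ with $u+2\ne5$, in the same column $\delta$. If $\delta=S-1$, then $u\ge4$ and $u+2\ge6$, so the condition for small second entry is void. Otherwise $\delta\le S-3$, and it holds. $\square$

## 7. Nine openings

For each positive opening we need the columns at times $0,\dots,6$, the visiting times (up to time $6$) of certain low columns, and the state at $t=6$, where the column is $2$. All entries are read off the sequence of signs. For instance, in $O_1$ the minuses are moves $3$ and $4$, so $(u,v)=(7-4,7-3)=(3,4)$.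

| | moves | $\delta(0),\dots,\delta(6)$ | visits | $(u,v)$ |
|---|---|---|---|---|
| $O_1$ | $++--++$ | $0,1,2,1,0,1,2$ | $0:\{0,4\}$, $1:\{1,3,5\}$ | $(3,4)$ |
| $O_2$ | $++-+-+$ | $0,1,2,1,2,1,2$ | $0:\{0\}$, $1:\{1,3,5\}$ | $(2,4)$ |
| $O_3$ | $-++-++$ | $0,-1,0,1,0,1,2$ | $-1:\{1\}$, $0:\{0,2,4\}$ | $(3,6)$ |
| $O_4$ | $-+++-+$ | $0,-1,0,1,2,1,2$ | $-1:\{1\}$, $0:\{0,2\}$, $1:\{3,5\}$ | $(2,6)$ |
| $O_5$ | $+-++-+$ | $0,1,0,1,2,1,2$ | $0:\{0,2\}$, $1:\{1,3,5\}$ | $(2,5)$ |
| $O_6$ | $+-+-++$ | $0,1,0,1,0,1,2$ | $0:\{0,2,4\}$, $1:\{1,3,5\}$ | $(3,5)$ |
| $O_7$ | $--++++$ | $0,-1,-2,-1,0,1,2$ | $-2:\{2\}$, $-1:\{1,3\}$, $0:\{0,4\}$ | $(5,6)$ |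
| $O_8$ | $+++--+$ | $0,1,2,3,2,1,2$ | $0:\{0\}$, $1:\{1,5\}$, $2:\{2,4,6\}$ | $(2,3)$ |
| $O_9$ | $+++-+-$ | $0,1,2,3,2,3,2$ | $0:\{0\}$, $1:\{1\}$, $2:\{2,4,6\}$ | $(1,3)$ |

Within the first five moves no collision with $l=0$ is possible, since the times differ by less than $6$. On the sixth move the only one possible is with time $0$, when $\delta(6)=0$. So if the first five moves have sum $\pm1$, the sixth must have the sign of that sum; this is the forced move we met in Section 2.

## 8. The three cases of Theorem 1

Since $s\equiv d'\pmod2$, exactly one of these holds: (a) $s$ even; (b) $s$ odd and $3\nmid d'$; (c) $s$ odd and $3\mid d'$, that is, $d'\equiv3\pmod6$. We show that $P_1$ wins in (a) and (b), and $P_2$ in (c). We write $\bar x$ for the sign opposite to $x$. The plan is the same each time: the winner steers into openings of the table, we compute when the wall $S$ is open from Rule (L), and a lemma of Section 6 finishes.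

### (a) $s$ even: the first player wins

Here $p,q$ are both odd (they are coprime with even sum) and distinct, so $s\ge4$, and $\kappa$ is even; nothing else about $\kappa$ is needed.

**Step 1: the opening.** This is the complementary play of Section 2. $P_1$ plays $+$; after a reply $x$ he plays $\bar x$; after the next reply $y$ he plays $\bar y$. The columns stay in $[0,2]$ and $s>2$, so there are no wrap collisions, and $P_1$'s moves are legal. The sum is now $+1$, so $P_2$ must play $+$. For $(x,y)=(+,-),(+,+),(-,+),(-,-)$ the opening is $O_1,O_2,O_5,O_6$ respectively.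

**Step 2: the wall.** At $t=6$, $P_1$ is to move in column $2\le s-2$. In all four openings $\mu=0$. Take $S=s=\mu+s$, which is even, so $P_1$ moves in columns $\equiv S\pmod2$. By (L), columns $<s$ are always open.

**Step 3: the finish.**

* $O_6$. Column $0$ is full, so column $s$ is never entered (Fact 2). All columns stay $\le s-1$, and $P_1$ is always in an even column $\le s-2$. He always plays $+$, which arrives in a column $\le s-1$ and is legal by (L). So $P_1$ wins.
* $O_1$. Column $0$ was visited at times $0,4$, so $S$ is blocked at times $\equiv\kappa,\ 4+\kappa$, and is open only at times $\equiv2+\kappa$. Put $\theta=t-2-\kappa$, which is even at $P_1$'s turns. The state $(3,4)$ is good in Lemma A for every even $\theta$: its $v$ is not $5$, its $u$ is not $1$, its $v$ is not $3$. Also $u\ge2$. **Lemma A** with $Z=P_1$.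
* $O_5$. Column $0$ was visited at times $0,2$, so $S$ is open only at times $\equiv4+\kappa$. Put $\theta=t-4-\kappa$. The state $(2,5)$ is good in Lemma A for every even $\theta$: its $u$ is less than $3$, its $u$ is not $1$, its $v$ is not $3$. Also $u\ge2$. **Lemma A** with $Z=P_1$.
* $O_2$. Column $0$ was visited only at time $0$, so $S$ is blocked exactly at times $\equiv\kappa$. With $\theta=t-\kappa$ it is closed at phase $0$ and open at phases $2,4$. The state $(2,4)$ is good in Lemma B for every even $\theta$: at $0$, $u\ge2$ and $v\ge4$; at $2$, $u\le2$ and $v\ne3$; at $4$, $v\le4$. Also $u\ge2$. **Lemma B** with $Z=P_1$.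

This includes $\Gamma\{1,7;24\}\in\mathcal N$, announced in Section 1.

### (b) $s$ odd and $3\nmid d'$: the first player wins

Now $\kappa$ is odd and prime to $3$, so $\kappa\equiv\pm1\pmod6$. Name the steps so that $\kappa\equiv-1\pmod6$.

**Step 1: the opening.** $P_1$ plays $+$; after the reply $x$ he plays $-$ (whatever $x$ is); after the next reply $y$ he plays $\bar y$. The columns at times $0,\dots,5$ are
$$0,1,2,1,0,1;\qquad 0,1,2,1,2,1;\qquad 0,1,0,-1,0,-1;\qquad 0,1,0,-1,-2,-1$$
for $(x,y)=(+,-),(+,+),(-,+),(-,-)$. Each of $P_1$'s moves lands at distance $\le2<s$ from all columns visited so far, so it is legal. The sum is now $x$, so $P_2$ must play $x$ on move $6$; if he is stuck then or earlier, he has lost. At $t=6$, $P_1$ is to move, in even columns.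

**Step 2: the four finishes.**

* **(b1)** $(x,y)=(+,-)$: $O_1$, $\kappa\equiv-1$, $\mu=0$, $S=s=\mu+s$. (H) holds since column $1$ is full. Column $S$ is blocked at times $\equiv0-1\equiv5$ and $4-1=3$, so it is open only at times $\equiv1$. Put $\theta=t-1$, so $S$ is open at phase $0$. At $t=6$: $\theta=5$, state $(3,4)$, $\delta=2\le S-1$, and $P_1$'s even columns are $\equiv S-1$. Columns $<S$ are open. **Lemma C** with $Z=P_1$.
* **(b2)** $(x,y)=(+,+)$: $O_2$, $\kappa\equiv-1$, $\mu=0$, $S=s=\mu+s$. (H) holds since column $1$ is full. Column $S$ is blocked only at times $\equiv5$. With $\theta=t+2$ this is phase $1$, so $S$ is open at phases $3,5$. At $t=6$: $\theta=2$, $u=2$, $\delta=2\le S-1$. **Lemma D** with $Z=P_1$.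
* **(b3)** $(x,y)=(-,+)$: the play is $+--+--$, which after a flip is $O_3$ with $\kappa\equiv+1$. Here $\mu=-1$, and we take $S=s-1=\mu+s$, which is even. Column $-1$ was visited only at time $1$, so $S$ is blocked exactly at times $\equiv1+1=2$. With $\theta=t-2$ it is closed at phase $0$ and open at phases $2,4$. At $t=6$: $\theta=4$, state $(3,6)$, which is good, with $2\le u\le4$ and $v\ge6$. The column is $2$, which is $\le S-2=s-3$ if $s\ge5$, and equals $S$ if $s=3$; both are allowed at $\theta=4$ with this state. **Lemma B** with $Z=P_1$.
* **(b4)** $(x,y)=(-,-)$: the play is $+---+-$, which after a flip is $O_4$ with $\kappa\equiv+1$. Here $\mu=-1$, and we take $S=s=\mu+s+1$. Column $0$ was visited up to time $5$ at times $0,2$, so $S$ is blocked at times $\equiv1,3$ and open only at times $\equiv5$. Column $-1$ was visited at time $1$, so $S-1=s-1$ is blocked at times $\equiv2$. Columns $<S-1$ are open. To check (H): columns up to time $6$ are $\le2<S$, so $S$ is occupied only at times $\equiv5$. From there $+$ would reach column $s+1$ at a time $\equiv0\equiv5+\kappa$, which collides with column $1$ at time $5$. With $\theta=t$,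 at $t=6$: $\theta=0$, $v=6$, $\delta=2\le S-1$. **Lemma E** with $Z=P_1$.

So $P_1$ wins. Parts (a) and (b) already prove the Conjecture: if $3\nmid d$, then $3\nmid d'$, so one of them applies.

### (c) $d'\equiv3\pmod6$: the second player wins

Now $s$ is odd, $\kappa\equiv3\equiv-\kappa\pmod6$ (so flips do not change $\kappa$ modulo $6$), and $s=2\min(p,q)+d'\ge5$.

**Step 1: the opening.** Name $P_1$'s first step $+$. $P_2$ replies $+$, and after $P_1$'s next move $y$ he plays $-$. Let $z$ be $P_1$'s next move. If $y=-$, the sum of the five moves is $z$; if $(y,z)=(+,-)$, it is $+1$. In these cases $P_2$ plays the sign of the sum. If $(y,z)=(+,+)$, the sum is $3$ and $P_2$ plays $-$. The columns up to time $6$ span at most $4<s$, and $\delta(6)=\pm2\ne0$, so $P_2$'s moves are legal. If $P_1$ has no legal move at some point, he has lost. At $t=6$, $P_1$ is to move; $P_2$ moves in odd columns, from $t_0=7$ on.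

**Step 2: the four finishes.**

* **(c1)** $(y,z)=(-,+)$: $O_1$. In state $(3,4)$ $P_1$ can only play $+$, giving $t=7$, column $3$, state $(4,5)$. Here $\mu=0$, $S=s=\mu+s$. Column $S$ is blocked at times $\equiv0+3=3$ and $4+3\equiv1$, so it is open only at times $\equiv5$; columns $<S$ are open. With $\theta=t-5$, $S$ is open only at phase $0$. Now $\theta=2$, $u=4$ (good), $3\le s-2=S-2$, and odd columns are $\equiv S$. **Lemma A** with $Z=P_2$.
* **(c2)** $(y,z)=(-,-)$: the play is $++----$, which after a flip is $O_7$, with $\kappa\equiv3$ and $\mu=-2$. Take $S=s-1=\mu+s+1$, which is even. Column $-1$ was visited at times $1,3$, so $S$ is blocked at times $\equiv4,0$ and open only at times $\equiv2$. Column $-2$ was visited at time $2$, so $S-1=s-2$ is blocked at times $\equiv5$. To check (H): columns up to time $7$ are $\le3<S$, so $S$ is occupied only at times $\equiv2$. From there $+$ would reach column $s$ at a time $\equiv3\equiv0+\kappa$, colliding with column $0$ at time $0$. Put $\theta=t+3$: $S$ is open at phase $5$, and $S-1$ is blocked at phase $2$. In state $(5,6)$ $P_1$ may play either sign. At $t=7$ we have $\theta=4$,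 and the state is $(6,7)$ in column $3\le s-2=S-1$, or $(1,6)$ in column $1<S-1$. Both satisfy the invariant of Lemma E at $\theta=4$: $v\ge4$, $u\ne3$, and in the first case $u\ge4$, in the second $\delta\ne S-1$. **Lemma E** with $Z=P_2$.
* **(c3)** $(y,z)=(+,-)$: $O_8$. In state $(2,3)$ $P_1$ can only play $+$, giving $t=7$, column $3$, state $(3,4)$. Here $\mu=0$, and we take $S=s+1=\mu+s+1$, which is even. (H) holds since column $2$ is full. Column $1$ was visited up to time $5$ at times $1,5$, so $S$ is blocked at times $\equiv4,2$ and open only at times $\equiv0$. Column $0$ was visited at time $0$, so $S-1=s$ is blocked at times $\equiv3$. With $\theta=t-1$ these are phases $5$ and $2$. Now $\theta=0$, $v=4$, column $3\le s-2=S-3$. **Lemma E** with $Z=P_2$.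
* **(c4)** $(y,z)=(+,+)$: $O_9$. In state $(1,3)$ $P_1$ can only play $+$, giving $t=7$, column $3$, state $(2,4)$. Here $\mu=0$, $S=s+1=\mu+s+1$. (H) holds since column $2$ is full. Column $1$ was visited up to time $5$ only at time $1$, so $S$ is blocked only at times $\equiv4$. (Column $S-1=s$ is blocked at times $\equiv3$, which Lemma D allows.) With $\theta=t-3$ the blocked phase of $S$ is $1$, so $S$ is open at phases $3,5$. Now $\theta=4$, $v=4$, $3\le S-1$. **Lemma D** with $Z=P_2$.

So $P_2$ wins in all cases of (c). Together, (a), (b) and (c) prove Theorem 1. $\blacksquare$
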